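
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Jacobi--Trudi determinants over finite fields\\ whose vanishing probability is not quasi-rational}


\begin{abstract}
Substitute independent uniform elements of $\mathbb F_q$ for the complete symmetric functions $h_1,h_2,\dots$ in the Jacobi--Trudi determinant of a Schur function $s_\lambda$. It was conjectured that the probability of the value $0$ is always a quasi-rational function of $q$, that is, given by finitely many rational functions selected by the residue class of $q$ modulo some integer. We disprove this. For an explicit partition with $11$ parts the probability depends on how a cubic polynomial with Galois group $S_3$ splits over $\mathbb F_q$. For an explicit partition with $12$ parts the numbers of points of an elliptic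 curve enter, and no finite set of rational functions describes the probability even at the primes, however the primes are partitioned. The method rewrites the count of singular matrices as a weighted count of polynomials $g$ for which a few prescribed powers of $t$ are dependent modulo $g$.
\end{abstract}

\section{The question and the answer}

Let $q$ be a prime power and $\mathbb F_q$ the field with $q$ elements. For a partition $\lambda=(\lambda_1\ge\dots\ge\lambda_k\ge1)$ the Schur function is the Jacobi--Trudi determinant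
\[
s_\lambda=\det\bigl(h_{\lambda_i-i+j}\bigr)_{i,j=1}^k ,\qquad h_0=1,\quad h_m=0\ \text{ for } m<0 .
\]
Give $h_1,h_2,\dots$ independent uniformly distributed values in $\mathbb F_q$. Then $s_\lambda$ becomes a random element of $\mathbb F_q$, and $P(s_\lambda\mapsto0)$ denotes the probability that it is $0$.

The first cases are simple. We have $P(s_{(m)}\mapsto 0)=1/q$. For $\lambda=(2,2)$ the equation is $h_2^2=h_1h_3$, which has $q^2$ solutions, so the probability is again $1/q$. For $\lambda=(3,2)$ the determinant $h_3h_2-h_4h_1$ is that of a uniform $2\times2$ matrix, and the probability is $(q^2+q-1)/q^3$. One might hope for a rational function of $q$ in general, but it is known that this fails: for $\lambda=(4,4,2,2)$,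
\[
P(s_{\lambda}\mapsto 0)=\begin{cases}\dfrac{q^4+(q-1)(q^2-q)}{q^5}, & q\equiv 0 \pmod 2,\\[2mm] \dfrac{q^4+(q-1)(q^2-q+1)}{q^5}, & q\equiv 1\pmod 2,\end{cases}
\]
and $(4,4,3,2)$ and $(4,4,3,3)$ are further examples. A dependence on $q$ modulo a fixed integer is what equations such as $t^m=c$ produce, since their numbers of solutions depend on $q$ through the roots of unity in $\mathbb F_q$. This suggests the following notion. Call $P(s_\lambda\mapsto0)$ \emph{quasi-rational} if there are an integer $N\ge1$ and rational functions $R_0,\dots,R_{N-1}\in\mathbb Q(t)$, all depending on $\lambda$, such that $P(s_\lambda\mapsto0)=R_r(q)$ for every prime power $q\equiv r\pmod N$.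

\begin{conjecture}[\cite{JT}]
For every partition $\lambda$, $P(s_\lambda\mapsto0)$ is quasi-rational.
\end{conjecture}

We show that the conjecture is false, and that no finite subdivision of the primes repairs it. To state the first result, define, for a nonzero polynomial (or binary form) $\varphi$ of degree $e$ over $\mathbb F_q$,
\begin{equation}\label{eq:w}
w(\varphi)=q^{e}\prod_{P\mid\varphi}\bigl(1-q^{-\deg P}\bigr),
\end{equation}
the product being over the distinct irreducible factors of $\varphi$ up to scalars. So $w(\varphi)>0$. Moreover $w(\varphi)$ is the value at $q$ of a member of a finite list of polynomials that depends only on $e$; the member is selected by the factorization type of $\varphi$, that is, by the degrees and multiplicities of its irreducible factors. Put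
\[
F(v)=v^3-2v^2+3v-1,\qquad g_v(t)=t^3-t^2+t-v .
\]

\begin{theorem}\label{thm:one}
Let $\lambda=(89,79,69,59,49,39,29,19,13,11,11)$. For every prime power $q$,
\begin{gather*}
P(s_\lambda\mapsto 0)=1-\Bigl(1-\frac{q^{14}+q^{13}+q^{12}-q^{10}-2q^5+q^3-T_q}{q^{22}}\Bigr)\prod_{i=1}^{7}(1-q^{-i}),\\
T_q=q(q-1)\sum_{v\in\mathbb F_q,\;F(v)=0} w(g_v).
\end{gather*}
This is not a quasi-rational function of $q$. Hence the conjecture is false.
\end{theorem}

\begin{theorem}\label{thm:two}
Let $\lambda'=(97,86,75,64,53,42,31,20,14,12,12,12)$. There do not exist finitely many rational functions $R_1,\dots,R_s\in\mathbb C(t)$ such that $P(s_{\lambda'}\mapsto0)$, computed over $\mathbb F_p$, lies in $\{R_1(p),\dots,R_s(p)\}$ for all but finitely many primes $p$.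
\end{theorem}

Theorem~\ref{thm:one} alone would leave open that the conjecture holds with residue classes replaced by Frobenius classes in some finite Galois extension of $\mathbb Q$, depending on $\lambda$. Theorem~\ref{thm:two} shows that for $\lambda'$ there is no such extension, and that no other finite partition of the primes works either.

\paragraph{The idea.}
Each row of a Jacobi--Trudi matrix is a window of consecutive terms of the sequence $h_1,h_2,\dots$. A linear relation among several windows, with coefficients $c_a$, is a linear recurrence $\sum_a c_ax_{a+j}=0$ whose exponents $a$ are confined to the set $A$ of starting points. A sequence that satisfies recurrences has a shortest one, with characteristic polynomial $g$ say; the relations among the windows are then the multiples of $g$ supported on $A$. So the count of singular matrices becomes a count of polynomials $g$, each weighted by the number $w(g)$ of sequences with shortest recurrence $g$. What matters about $g$ is the rank of the powers $t^a$, $a\in A$, modulo $g$. Requiring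 this rank to be unusually small imposes polynomial equations on the coefficients of $g$, and we may choose $A$. For $A=\{0,1,3,4\}$ they give the binomials $t^3-c$, and residue classes modulo $3$ (Example~\ref{ex:5544}). For $A=\{0,1,4,11\}$ they give, up to scaling of $t$, the roots of $F$; for $A=\{0,1,2,5,12\}$ they give an elliptic curve.

\section{Windows, and relations as binary forms}\label{sec:windows}

Row $i$ of the Jacobi--Trudi matrix of $\lambda$ is the window $h_{u_i},h_{u_i+1},\dots,h_{u_i+k-1}$ with $u_i=\lambda_i-i+1$. We use partitions for which the lowest $n$ windows overlap in a chosen way while the others are disjoint from everything else; the latter are needed only to make the matrix square.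

Let $A=\{0=a_1<a_2<\dots<a_n=d\}$ with $2\le n\le d$. For $x=(x_0,\dots,x_{2d-1})\in\mathbb F_q^{2d}$ let $M_A(x)$ be the $n\times d$ matrix with rows
\[
(x_a,x_{a+1},\dots,x_{a+d-1}),\qquad a\in A,
\]
and let $B_A(q)$ be the number of $x$ for which these rows are linearly dependent.

\begin{lemma}\label{lem:padding}
Let $\lambda$ have $d$ parts, let $\{u_i-1:d-n<i\le d\}=A$, and, if $n<d$, let $u_{d-n}\ge 2d+1$ and $u_i-u_{i+1}\ge d$ for $i<d-n$. Then
\begin{equation}\label{eq:padding}
P(s_\lambda\mapsto0)=1-\Bigl(1-\frac{B_A(q)}{q^{2d}}\Bigr)\prod_{i=1}^{d-n}(1-q^{-i}).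
\end{equation}
\end{lemma}

\begin{proof}
With $x_m=h_{m+1}$ the last $n$ rows form $M_A(x)$, up to order, and involve only $h_1,\dots,h_{2d}$. The other $d-n$ rows are uniform vectors of $\mathbb F_q^d$, independent of each other and of $x$. The determinant is nonzero iff $M_A(x)$ has rank $n$ and the remaining vectors, added one at a time, always avoid the span of the previous ones. The successive spans to be avoided have dimensions $n,n+1,\dots,d-1$, so, given that $M_A(x)$ has rank $n$, the probability of this is $\prod_{j=n}^{d-1}(1-q^{j-d})=\prod_{i=1}^{d-n}(1-q^{-i})$.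
\end{proof}

The starting points $u_i$, from the bottom row up, are as follows:
\begin{itemize}
\item for $\lambda$ of Theorem~\ref{thm:one}: $1,2,5,12$, then $23,34,45,56,67,78,89$, so $d=11$ and $A=\{0,1,4,11\}$;
\item for $\lambda'$ of Theorem~\ref{thm:two}: $1,2,3,6,13$, then $25,37,49,61,73,85,97$, so $d=12$ and $A=\{0,1,2,5,12\}$.
\end{itemize}
In both cases $d-n=7$ and the hypotheses of Lemma~\ref{lem:padding} hold. It remains to find $B_A(q)$.

Let $S_N$ be the space of binary forms of degree $N$ in $s,t$ over $\mathbb F_q$, with $S_N=0$ for $N<0$; thus $\dim S_N=N+1$ for $N\ge-1$. Put $D=2d-1$. Identify $x\in\mathbb F_q^{2d}$ with the linear functional $L$ on $S_D$ given by $L(s^{D-m}t^m)=x_m$, and set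
\[
\operatorname{Ann}(L)=\{f\in S_d:\ L(fS_{d-1})=0\},\qquad V=\langle s^{d-a}t^a:\ a\in A\rangle\subset S_d .
\]
For $f=\sum_{a\in A}c_as^{d-a}t^a$ and $0\le j\le d-1$ we have $L(f\cdot s^{d-1-j}t^j)=\sum_ac_ax_{a+j}$. So the relations among the rows of $M_A(x)$ are exactly the elements of $V\cap\operatorname{Ann}(L)$. Forms, rather than polynomials in $t$, are used because a recurrence may fail at either end of the finite sequence; this is recorded by factors $t$ and $s$.

\section{Counting functionals by their annihilators}\label{sec:ann}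

The next three lemmas show that $\operatorname{Ann}(L)$, if nonzero, consists of the multiples of one form, and count the $L$ belonging to a given form.

\begin{lemma}\label{lem:koszul}
If $f,g$ are coprime nonzero forms of degrees $m,m'$ and $N\ge m+m'-1$, then $fS_{N-m}+gS_{N-m'}=S_N$.
\end{lemma}

\begin{proof}
If $fu+gv=0$ then $g\mid u$, so the kernel of $(u,v)\mapsto fu+gv$ on $S_{N-m}\oplus S_{N-m'}$ is $\{(gh,-fh):h\in S_{N-m-m'}\}$. As $N-m$, $N-m'$, $N-m-m'$ are all $\ge-1$, the image has dimension $(N-m+1)+(N-m'+1)-(N-m-m'+1)=N+1$.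
\end{proof}

\begin{lemma}\label{lem:principal}
If $\operatorname{Ann}(L)\neq0$, let $\varphi$ be the greatest common divisor of its elements and $e=\deg\varphi\le d$. Then $L(\varphi S_{D-e})=0$ and $\operatorname{Ann}(L)=\varphi S_{d-e}$.
\end{lemma}

\begin{proof}
Let $f_1,\dots,f_r$ be a basis of $\operatorname{Ann}(L)$, $\varphi_j=\gcd(f_1,\dots,f_j)$ and $e_j=\deg\varphi_j$. We show $L(\varphi_jS_{D-e_j})=0$ by induction on $j$. For $j=1$ this is the definition, because $D-d=d-1$. For the step write $\varphi_j=\varphi_{j+1}\alpha$ and $f_{j+1}=\varphi_{j+1}\beta$ with $\alpha,\beta$ coprime. We have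
\[
D-e_{j+1}\ \ge\ \deg\alpha+\deg\beta-1=(e_j-e_{j+1})+(d-e_{j+1})-1,
\]
since this says $D\ge e_j+d-e_{j+1}-1$, and $e_j\le d$, $D=2d-1$. So Lemma~\ref{lem:koszul}, applied to $\alpha,\beta$ with $N=D-e_{j+1}$, gives
\[
\varphi_{j+1}S_{D-e_{j+1}}=\varphi_jS_{D-e_j}+f_{j+1}S_{d-1},
\]
and $L$ vanishes on both summands. Hence $L(\varphi S_{D-e})=0$. Since $\varphi S_{d-e}\cdot S_{d-1}\subseteq\varphi S_{D-e}$, this gives $\varphi S_{d-e}\subseteq\operatorname{Ann}(L)$; the other inclusion holds because $\varphi$ divides every element of $\operatorname{Ann}(L)$.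
\end{proof}

The proof uses $D\ge 2d-1$, that is, windows of length at least $d$. Some such condition is needed: on $S_2$, the functional $L$ that reads off the coefficient of $st$ has $\{f\in S_2:L(fS_0)=0\}=\langle s^2,t^2\rangle$, which is not the set of multiples of a form.

\begin{lemma}\label{lem:weight}
For a nonzero form $\varphi$ of degree $e\le d$, the number of $L$ with $\operatorname{Ann}(L)=\varphi S_{d-e}$ is $w(\varphi)$.
\end{lemma}

\begin{proof}
Let $w'(\varphi)$ be this number. We claim that $L(\varphi S_{D-e})=0$ iff $\operatorname{Ann}(L)=\varphi'S_{d-e'}$ for some $\varphi'\mid\varphi$, where $e'=\deg\varphi'$. If $L(\varphi S_{D-e})=0$, then $0\ne\varphi S_{d-e}\subseteq\operatorname{Ann}(L)$, and by Lemma~\ref{lem:principal} $\operatorname{Ann}(L)=\varphi'S_{d-e'}$, where $\varphi'$ divides every element of $\varphi S_{d-e}$, hence divides $\varphi$. Conversely, if $\operatorname{Ann}(L)=\varphi'S_{d-e'}$ with $\varphi'\mid\varphi$, then $L(\varphi'S_{D-e'})=0$ by Lemma~\ref{lem:principal}, so $L(\varphi S_{D-e})=0$.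

Here $\varphi'$ is determined by $L$ up to scalars, and $\varphi S_{D-e}$ has codimension $e$ in $S_D$. So counting gives $\sum_{\varphi'\mid\varphi}w'(\varphi')=q^e$, the sum being over divisors up to scalars. This identity determines $w'$ recursively, and $w$ satisfies it too:
\begin{equation}\label{eq:divisors}
\sum_{\varphi'\mid\varphi}w(\varphi')=q^{\deg\varphi}.
\end{equation}
Indeed both sides are multiplicative over coprime factors, and for $\varphi=P^c$ with $P$ irreducible and $Q=q^{\deg P}$ the left side is $1+\sum_{i=1}^c(Q^i-Q^{i-1})=Q^c$.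
\end{proof}

Let $B_i$ be the number of $L$ with $\dim(V\cap\operatorname{Ann}(L))=i$, so that $B_A(q)=\sum_{i\ge1}B_i$, and set
\[
r(\varphi)=n-\dim(V\cap\varphi S_{d-\deg\varphi}).
\]

\begin{proposition}\label{prop:count}
For $i\ge1$ we have $B_i=\sum w(\varphi)$ over the forms $\varphi$, up to scalars, with $\deg\varphi\le d$ and $r(\varphi)=n-i$. Moreover
\begin{equation}\label{eq:count}
B_A(q)=q^d\,\frac{q^n-1}{q-1}-\sum_{i=2}^{n}\frac{q^i-q}{q-1}\,B_i .
\end{equation}
\end{proposition}

\begin{proof}
The first statement is Lemmas~\ref{lem:principal} and \ref{lem:weight}. For the second, count the pairs $(f,L)$ with $0\neq f\in V\cap\operatorname{Ann}(L)$. For each of the $q^n-1$ nonzero $f\in V$, the functional $L$ must vanish on the $d$-dimensional space $fS_{d-1}$, which leaves $q^{2d-d}=q^d$ choices. So $\sum_{i\ge1}(q^i-1)B_i=(q^n-1)q^d$. Divide by $q-1$ and write $\frac{q^i-1}{q-1}=1+\frac{q^i-q}{q-1}$.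
\end{proof}

The point of \eqref{eq:count} is that $B_1$ has dropped out: only the forms with $r(\varphi)\le n-2$ have to be found, and there are few kinds of them. For such forms the condition $\deg\varphi\le d$ is automatic, since $\deg\varphi>d$ means $S_{d-\deg\varphi}=0$ and $r(\varphi)=n$.

\section{Ranks of powers of \texorpdfstring{$t$}{t}}\label{sec:rank}

Up to scalars every nonzero form is, in exactly one way, $\varphi=s^jt^i\cdot s^mg(t/s)$ with $g\in\mathbb F_q[t]$ monic of degree $m$ and $g(0)\ne0$. For a finite set $C$ of nonnegative integers let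
\[
\rho_C(g)=\dim\,\langle t^a:a\in C\rangle\subset\mathbb F_q[t]/(g),\qquad\text{and put}\quad J=J(i,j)=\{a\in A:\ a<i\ \text{ or }\ a>d-j\}.
\]
A form $\sum_{a\in A}c_as^{d-a}t^a$ is divisible by $t^i$ and $s^j$ iff $c_a=0$ for $a\in J$, and then by $\varphi$ iff also $g\mid\sum_{a\notin J}c_at^a$. Hence
\begin{equation}\label{eq:r}
r(\varphi)=|J|+\rho_{A\setminus J}(g).
\end{equation}
The following facts suffice to list the forms with small $r$. Recall that $t$ is a unit modulo $g$.
\begin{itemize}
\item[(a)] $\rho_{C+1}=\rho_C$ and $\rho_C(g)\le\min(|C|,m)$; if $C\ne\emptyset$ and $m\ge1$, then $\rho_C(g)\ge1$.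
\item[(b)] If $C$ contains $h$ consecutive integers, then $\rho_C(g)\ge\min(h,m)$, because up to a unit their powers are $1,t,\dots,t^{h-1}$.
\item[(c)] If the differences of elements of $C$ have greatest common divisor $1$ and $m\ge2$, then $\rho_C(g)\ge2$. Otherwise all $t^{a-a'}$ with $a,a'\in C$ would be constants modulo $g$, and hence so would $t$.
\end{itemize}

To sum the weights, note that $w$ is multiplicative, that $w(s^j)=w(t^j)=q^j-q^{j-1}$ for $j\ge1$, and therefore
\begin{equation}\label{eq:telescope}
\sum_{j=a+1}^bw(s^j)=\sum_{j=a+1}^bw(t^j)=q^b-q^a\qquad(0\le a\le b).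
\end{equation}
Let $W_m=\sum w(g)$ over all monic $g$ of degree $m$ with $g(0)\ne0$. For a monic irreducible $P$ put $Q=q^{\deg P}$ and $U=u^{\deg P}$; then $1+\sum_{c\ge1}w(P^c)U^c=1+\sum_{c\ge1}(Q^c-Q^{c-1})U^c=\frac{1-U}{1-QU}$. So the generating function $\sum_gw(g)u^{\deg g}$ over all monic $g$ has the Euler product $\prod_P\frac{1-u^{\deg P}}{1-(qu)^{\deg P}}$, which equals $\frac{1-qu}{1-q^2u}$ because $\prod_P(1-u^{\deg P})^{-1}=\sum_mq^mu^m=\frac1{1-qu}$. Removing the factor $\frac{1-u}{1-qu}$ at $P=t$ gives
\begin{equation}\label{eq:W}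
\sum_mW_mu^m=\frac{(1-qu)^2}{(1-u)(1-q^2u)},\qquad W_0=1,\quad W_1=(q-1)^2,\quad W_2=(q-1)^2(q^2+1),
\end{equation}
and every $W_m$ is a polynomial in $q$.

Finally, to decide when a power of $t$ has a low-degree remainder modulo $g$, we use generating functions.

\begin{lemma}\label{lem:top}
Let $g=t^m-e_1t^{m-1}+e_2t^{m-2}-\cdots$ with $m\ge2$, let $g^*(u)=u^mg(1/u)=1-e_1u+e_2u^2-\cdots$, and let $c_N$ be the coefficient of $t^{m-1}$ in the remainder of $t^N$ modulo $g$. Then $\sum_{N\ge0}c_{N+m-1}u^N=1/g^*(u)$, and the coefficient of $t^{m-2}$ in the remainder of $t^N$ is $c_{N+1}-e_1c_N$.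
\end{lemma}

\begin{proof}
From $t^{N+m}\equiv e_1t^{N+m-1}-e_2t^{N+m-2}+\cdots$ the $c_N$ satisfy the recurrence $c_{N+m}=e_1c_{N+m-1}-e_2c_{N+m-2}+\cdots$ for $N\ge0$, with $c_0=\dots=c_{m-2}=0$ and $c_{m-1}=1$. This says $g^*(u)\sum_N c_{N+m-1}u^N=1$. If $t^N\equiv c_Nt^{m-1}+c't^{m-2}+\cdots$, multiply by $t$ and use $t^m\equiv e_1t^{m-1}-\cdots$ to get $c_{N+1}=e_1c_N+c'$.
\end{proof}

Writing $8=4+4=3+5=5+3$ and $9=3+3+3=4+5=5+4$, which are the only ways with ordered parts in $\{3,4,5\}$, we note
\begin{equation}\label{eq:89}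
[u^8]\frac1{1-\alpha u^3-\beta u^4-\gamma u^5}=\beta^2+2\alpha\gamma,\qquad
[u^9]\frac1{1-\alpha u^3-\beta u^4-\gamma u^5}=\alpha^3+2\beta\gamma .
\end{equation}

\section{A small example: \texorpdfstring{$\lambda=(5,5,4,4)$}{lambda=(5,5,4,4)}}\label{sec:small}

This section illustrates the method and is not used in the proofs. For which sets $A$ can $B_A(q)$ be anything but a polynomial in $q$? Two windows do not suffice: for $n=2$ only $B_2=1$ enters \eqref{eq:count}. Three windows do not suffice either, though for a less obvious reason.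

\begin{remark}\label{rem:three}
Let $n=3$, $A=\{0,a,d\}$ and $h=\gcd(a,d)$. We need $r\le1$. Here $r=0$ only for $\varphi=1$, so $B_3=1$. If $r=1$ and $J=\emptyset$, then $m\ge1$ and all $t^{a'}$, $a'\in A$, are constants modulo $g$, that is, $g$ divides $t^h-c$ for a unique $c\ne0$. The factorization of $t^h-c$ depends on $q$ and $c$, but by \eqref{eq:divisors} the weights of its nonconstant monic divisors always add up to $q^h-1$. If $r=1$ and $|J|=1$, then $\varphi=t^i$ with $1\le i\le a$ or $\varphi=s^j$ with $1\le j\le d-a$. So $B_2=(q-1)(q^h-1)+(q^a-1)+(q^{d-a}-1)$, and $B_A(q)$ is a polynomial in $q$.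
\end{remark}

With four windows the polynomials $g$ with $\rho_A(g)=2$ need no longer come together with all their divisors, and arithmetic becomes visible.

\begin{example}\label{ex:5544}
For $\lambda=(5,5,4,4)$ the windows start at $1,2,4,5$, so $d=n=4$ and $A=\{0,1,3,4\}$. We need $r\le2$. For $(i,j)=(0,0)$ we have $r=m$ for $m\le2$ by (a) and (b). For $m\ge3$ we have $\rho_A(g)\ge2$, with equality iff $t^3,t^4\in\langle1,t\rangle$ modulo $g$. This is impossible for $m\ge4$, and for $m=3$ it says $g=t^3-\beta t-c$ together with $t^4\equiv\beta t^2+ct\in\langle 1,t\rangle$, hence $\beta=0$: so $g=t^3-c$ with $c\ne0$. The remaining forms with $r\le2$ are: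
\begin{itemize}
\item $(1,0)$, $A\setminus J=\{1,3,4\}$, and $(0,1)$, $A\setminus J=\{0,1,3\}$: $m=0$ with $r=1$ and $m=1$ with $r=2$; for $m\ge2$, (b) gives $r\ge3$;
\item $(2,0),(3,0)$, $J=\{0,1\}$, and $(0,2),(0,3)$, $J=\{3,4\}$, and $(1,1)$, $J=\{0,4\}$: $m=0$ with $r=2$; for $m\ge1$, $r\ge3$ by (a).
\end{itemize}
In all other cases $|J|\ge3$. Hence $B_4=1$, $B_3=(q-1)^2+2(q-1)=q^2-1$, and with $\mathcal C=\sum_{c\ne0}w(t^3-c)$,
\[
B_2=\mathcal C+(q-1)^2(q^2+1)+2(q-1)^3+2(q^3-q)+(q-1)^2=\mathcal C+q^4+2q^3-3q^2 .
\]
By \eqref{eq:count}, $B_A=q^4(q^3+q^2+q+1)-qB_2-(q^2+q)B_3-(q^3+q^2+q)$, that is, $B_A=q^7+q^6-2q^4+q^3-q\,\mathcal C$.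

If $q\equiv1\pmod3$, then $t^3-c$ has three distinct roots for $(q-1)/3$ values of $c\ne0$ and is irreducible for the others, so $\mathcal C=\frac{q-1}3\bigl((q-1)^3+2(q^3-1)\bigr)=(q-1)^2(q^2+1)$. If $q\equiv2\pmod3$, it always has one root, simple, and an irreducible quadratic factor, so $\mathcal C=(q-1)\cdot(q-1)(q^2-1)$. If $3\mid q$, it is a cube, and $\mathcal C=(q-1)(q^3-q^2)$. Since $d-n=0$, \eqref{eq:padding} gives
\[
P(s_{(5,5,4,4)}\mapsto0)=\frac{B_A}{q^8}=\frac{q^2+q-1}{q^3}+\varepsilon\,\frac{(q-1)^2}{q^7},\qquad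
\varepsilon=\begin{cases}0,&q\equiv0\pmod 3,\\-1,&q\equiv1\pmod 3,\\+1,&q\equiv2\pmod 3.\end{cases}
\]
\end{example}

This is quasi-rational, and the reason is that the exceptional cubics are binomials. To see what else can occur, count parameters for a set $A=\{0,1,a,b\}$. A cubic $g$ has three coefficients, and $t^a,t^b\in\langle1,t\rangle$ modulo $g$ are two equations. The substitutions $g\mapsto\mu^3g(t/\mu)$ preserve the equations and the weight. So modulo scaling one expects finitely many solutions, given by a polynomial in one variable, and nothing forces its Galois group to be abelian. For $A=\{0,1,2,a,b\}$ and quartic $g$ the same count gives a curve. The next two sections carry this out.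

\section{A cubic with group \texorpdfstring{$S_3$}{S3}: proof of Theorem~\ref{thm:one}}\label{sec:one}

Let $A=\{0,1,4,11\}$, $d=11$, $n=4$. We need the forms with $r\le2$. They are listed in the following table, where $2..4$ stands for the values $2,3,4$, and so on.

\begin{center}
\renewcommand{\arraystretch}{1.15}
\begin{tabular}{llll}
$(i,j)$ & $J$ & $A\setminus J$ & forms with $r\le 2$\\\hline
$(0,0)$ & $\emptyset$ & $\{0,1,4,11\}$ & $m\le2$, $r=m$; \ $m\ge3$ with $\rho_A(g)=2$, $r=2$\\
$(1,0)$ & $\{0\}$ & $\{1,4,11\}$ & $m\le1$, $r=1+m$\\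
$(2..4,0)$ & $\{0,1\}$ & $\{4,11\}$ & $m=0$, $r=2$\\
$(0,1..7)$ & $\{11\}$ & $\{0,1,4\}$ & $m\le1$, $r=1+m$\\
$(0,8..10)$ & $\{4,11\}$ & $\{0,1\}$ & $m=0$, $r=2$\\
$(1,1..7)$ & $\{0,11\}$ & $\{1,4\}$ & $m=0$, $r=2$
\end{tabular}
\end{center}

In the first row $r=m$ for $m\le2$, and $\rho_A(g)\ge2$ for $m\ge3$, by (a) and (b). In the second row $m\ge2$ gives $r\ge3$ by (c), the differences being $3,7,10$. In the fourth it does so by (b). In the rows with $|J|=2$, $m\ge1$ gives $r\ge3$ by (a). For all other $(i,j)$ we have $|J|\ge3$. So $r=0$ only for $\varphi=1$ and $B_4=1$. By \eqref{eq:telescope} and \eqref{eq:W},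
\[
B_3=(q-1)^2+(q-1)+(q^7-1)=q^7+q^2-q-1,
\]
and, with $\mathcal C=\sum w(g)$ over the monic $g$ with $\deg g\ge3$, $g(0)\ne0$, $\rho_A(g)=2$,
\begin{align*}
B_2&=\mathcal C+(q-1)^2(q^2+1)+(q-1)^2\bigl[(q-1)+(q^7-1)\bigr]\\
&\qquad+(q^4-q)+(q^{10}-q^7)+(q-1)(q^7-1)\\
&=\mathcal C+q^{10}+q^9-q^8-q^7+2q^4-q^3-2q^2+q .
\end{align*}
Inserting these in \eqref{eq:count}, and using $(q^2+q)B_3=q^9+q^8+q^4-2q^2-q$,
\begin{align}
B_A&=q^{11}(q^3+q^2+q+1)-qB_2-(q^2+q)B_3-(q^3+q^2+q)\notag\\
&=q^{14}+q^{13}+q^{12}-q^{10}-2q^5+q^3-q\,\mathcal C. \label{eq:B1}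
\end{align}

\paragraph{The exceptional polynomials.}
Let $m=\deg g\ge3$ and $g(0)\ne0$. Since $1,t$ are independent modulo $g$, $\rho_A(g)=2$ means $t^4,t^{11}\in\langle1,t\rangle$ modulo $g$. The first condition says that $g$ divides some $t^4-\alpha t-\beta$, so $m\le4$.

If $m=4$, then $g=t^4-\alpha t-\beta$ with $\beta=-g(0)\ne0$ and $g^*=1-\alpha u^3-\beta u^4$. By Lemma~\ref{lem:top} and \eqref{eq:89}, the coefficient of $t^3$ in the remainder of $t^{11}$ is $c_{11}=[u^8](1/g^*)=\beta^2\ne0$. So there is no such $g$.

If $m=3$, let $g=t^3-e_1t^2+e_2t-e_3$ with $e_3\ne0$. The conditions are $c_4=c_{11}=0$, that is, $[u^2](1/g^*)=[u^9](1/g^*)=0$. The first is $e_1^2-e_2=0$. Given $e_2=e_1^2$,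
\[
(1+e_1u)g^*(u)=1-\alpha u^3-\beta u^4,\qquad \alpha=e_3-e_1^3,\quad\beta=e_1e_3 ,
\]
so by \eqref{eq:89} the second condition becomes
\[
0=[u^9]\frac{1+e_1u}{1-\alpha u^3-\beta u^4}=\alpha^3+e_1\beta^2=(e_3-e_1^3)^3+e_1^3e_3^2 .
\]
If $e_1=0$, the right side is $e_3^3\neq0$. If $e_1\ne0$, put $v=e_3/e_1^3$; the right side is $e_1^9\bigl((v-1)^3+v^2\bigr)=e_1^9F(v)$. Since $F(0)=-1$, roots of $F$ are nonzero, so $e_3\ne0$ is automatic. Thus the solutions are exactly
\[
g=t^3-\mu t^2+\mu^2t-\mu^3v=\mu^3g_v(t/\mu),\qquad\mu\in\mathbb F_q^*,\quad v\in\mathbb F_q,\ F(v)=0 ,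
\]
with $\mu=e_1$ and $v$ determined by $g$. As $g$ and $g_v$ have the same factorization type, $w(g)=w(g_v)$. Hence
\begin{equation}\label{eq:C}
\mathcal C=(q-1)\sum_{v\in\mathbb F_q,\;F(v)=0}w(g_v),\qquad q\,\mathcal C=T_q .
\end{equation}
With \eqref{eq:B1} and \eqref{eq:padding} this proves the formula in Theorem~\ref{thm:one}, in every characteristic.

\paragraph{It is not quasi-rational.}
Since $F(1)=1$ and $F(-1)=-7$, $F$ has no rational root and is irreducible over $\mathbb Q$. Its discriminant is $36-108-32-27+108=-23$, not a square. So its splitting field $K$ has $\operatorname{Gal}(K/\mathbb Q)\cong S_3$.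

Suppose that $P(s_\lambda\mapsto0)=R(q)$ for all prime powers $q\equiv1\pmod N$, with $R\in\mathbb Q(t)$. The field $K\cap\mathbb Q(\zeta_N)$ is abelian over $\mathbb Q$, so its degree is at most $2$, since abelian quotients of $S_3$ have order at most $2$. Hence $\operatorname{Gal}(K\mathbb Q(\zeta_N)/\mathbb Q(\zeta_N))\cong\operatorname{Gal}(K/K\cap\mathbb Q(\zeta_N))$ contains an element of order $3$. Chebotarev's density theorem says that every conjugacy class in the Galois group of a finite Galois extension of $\mathbb Q$ contains the Frobenius elements of infinitely many unramified primes. Apply it to $K\mathbb Q(\zeta_N)/\mathbb Q$, with the class of this element and with the class of the identity, leaving out the primes that divide $23N$. In both cases Frobenius is trivial on $\mathbb Q(\zeta_N)$, so $p\equiv1\pmod N$. Since $p\ne23$, the degrees of the irreducible factors of $F$ modulo $p$ are the cycle lengths of Frobenius on the roots of $F$. So: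
\begin{itemize}
\item[(i)] there are infinitely many primes $p\equiv1\pmod N$ modulo which $F$ has no root, so that $T_p=0$;
\item[(ii)] there are infinitely many primes $p\equiv1\pmod N$ modulo which $F$ has a root, so that $T_p>0$.
\end{itemize}
Let $P_0\in\mathbb Q(t)$ be the function obtained from the formula of Theorem~\ref{thm:one} by setting $T_q=0$. By (i), $R(p)=P_0(p)$ for infinitely many $p$, so $R=P_0$, whose only pole is at $0$. But for $p$ as in (ii),
\[
P(s_\lambda\mapsto0)=P_0(p)-\frac{T_p}{p^{22}}\prod_{i=1}^7(1-p^{-i})<P_0(p)=R(p),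
\]
a contradiction. This completes the proof of Theorem~\ref{thm:one}. \qed

\medskip
Because $\operatorname{Gal}(K/\mathbb Q)$ is not abelian, congruence conditions on $p$ alone do not separate the primes in (i) from those in (ii). It remains true that the value of $P(s_\lambda\mapsto 0)$ is selected by finitely many factorization types; the next section removes even this.

\section{An elliptic curve: proof of Theorem~\ref{thm:two}}\label{sec:two}

Let $A=\{0,1,2,5,12\}$, $d=12$, $n=5$, and let $q=p>31$ be prime. The plan is to isolate in $B_A(p)$ one sum over the points of an elliptic curve. The other contributions need not be computed. Call a function $Z$ of such primes \emph{tame} if there is a finite set $\mathcal U\subset\mathbb Q[t]$ with $Z(p)\in\{U(p):U\in\mathcal U\}$ for every $p>31$. Sums and products of tame functions are tame. If $g$ is a polynomial over $\mathbb F_p$ of bounded degree, chosen for each $p$, then $w(g)$ is tame.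

\subsection{The forms with small rank}

We need $r\le3$.
\begin{center}
\renewcommand{\arraystretch}{1.15}
\begin{tabular}{llll}
$(i,j)$ & $J$ & $A\setminus J$ & forms with $r\le 3$\\\hline
$(0,0)$ & $\emptyset$ & $\{0,1,2,5,12\}$ & $m\le3$, $r=m$; \ $m\ge4$ with $\rho_A(g)=3$, $r=3$\\
$(1,0)$ & $\{0\}$ & $\{1,2,5,12\}$ & $m\le2$, $r=1+m$; \ $m\ge3$ with $\rho_{\{1,2,5,12\}}(g)=2$, $r=3$\\
$(2,0)$ & $\{0,1\}$ & $\{2,5,12\}$ & $m\le1$, $r=2+m$\\
$(3..5,0)$ & $\{0,1,2\}$ & $\{5,12\}$ & $m=0$, $r=3$\\
$(0,1..7)$ & $\{12\}$ & $\{0,1,2,5\}$ & $m\le2$, $r=1+m$\\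
$(0,8..10)$ & $\{5,12\}$ & $\{0,1,2\}$ & $m\le1$, $r=2+m$\\
$(0,11)$ & $\{2,5,12\}$ & $\{0,1\}$ & $m=0$, $r=3$\\
$(1,1..7)$ & $\{0,12\}$ & $\{1,2,5\}$ & $m\le1$, $r=2+m$\\
$(1,8..10)$ & $\{0,5,12\}$ & $\{1,2\}$ & $m=0$, $r=3$\\
$(2,1..7)$ & $\{0,1,12\}$ & $\{2,5\}$ & $m=0$, $r=3$
\end{tabular}
\end{center}
In the third row $m\ge2$ gives $r\ge4$ by (c), the differences being $3,7,10$. Where $|J|=3$, $m\ge1$ gives $r\ge4$ by (a). All other entries follow from (a) and (b). For the remaining $(i,j)$ we have $|J|\ge4$.

By (a), $\rho_{\{1,2,5,12\}}=\rho_{\{0,1,4,11\}}$, so the polynomials $g$ with $m\ge3$ in the second row are the cubics of Section~\ref{sec:one}. The corresponding forms contribute $w(t)\,\mathcal C=(p-1)\,\mathcal C$ with $\mathcal C$ as in \eqref{eq:C}, which is tame: $F$ has at most three roots and there are finitely many factorization types. Every other contribution, except that of the $g$ with $m\ge4$ in the first row, is a fixed polynomial in $p$ by \eqref{eq:telescope} and \eqref{eq:W}. So $B_5=1$, $B_4$ and $B_3$ are polynomials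 in $p$, and
\begin{equation}\label{eq:B2two}
B_2=\text{tame}+\mathcal S,\qquad \mathcal S=\sum_{m\ge4,\ g(0)\ne0,\ \rho_A(g)=3}w(g).
\end{equation}

\subsection{The exceptional quintics and quartics}

For $m\ge4$, $\rho_A(g)=3$ means $t^5,t^{12}\in\langle1,t,t^2\rangle$ modulo $g$. Then $g$ divides some $t^5-\alpha t^2-\beta t-\gamma$, and $m\le5$.

\emph{Quintics.} Here $g=t^5-\alpha t^2-\beta t-\gamma$ with $\gamma\ne0$. The coefficients of $t^4$ and $t^3$ in the remainder of $t^{12}$ must vanish. As $e_1=0$, Lemma~\ref{lem:top} says $c_{12}=c_{13}=0$, that is, $[u^8](1/g^*)=[u^9](1/g^*)=0$, which by \eqref{eq:89} means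
\[
\beta^2+2\alpha\gamma=0,\qquad\alpha^3+2\beta\gamma=0 .
\]
If $\alpha=0$, then $\beta=0$ and $g=t^5-\gamma$. If $\alpha\ne0$, then $\beta\ne0$ by the second equation. With $\mu=\beta/\alpha$ the first equation gives $\gamma=-\mu^2\alpha/2$, the second becomes $\alpha^3=\mu^3\alpha^2$, and so $\alpha=\mu^3$, $\beta=\mu^4$, $\gamma=-\mu^5/2$. This means $g=\mu^5g_0(t/\mu)$ with $g_0=t^5-t^2-t+\frac12$; here $\mu$ is determined by $g$, and every $\mu\in\mathbb F_p^*$ occurs. The quintics contribute
\[
\sum_{\gamma\in\mathbb F_p^*}w(t^5-\gamma)+(p-1)\,w(g_0),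
\]
which is tame. Indeed, substituting $t/\kappa$ for $t$ shows that the factorization type of $t^5-\gamma$ depends only on the class of $\gamma$ modulo fifth powers, and there are $\gcd(5,p-1)$ classes, each with $(p-1)/\gcd(5,p-1)$ elements.

\emph{Quartics.} Let $f=t^4-e_1t^3+e_2t^2-e_3t+e_4$ with $e_4\ne0$. The conditions are $c_5=c_{12}=0$, that is, $[u^2](1/f^*)=[u^9](1/f^*)=0$. The first says $e_2=e_1^2$.

If $e_1=0$, the second is $[u^9](1-e_3u^3+e_4u^4)^{-1}=e_3^3=0$ by \eqref{eq:89}. So $f=t^4+e_4$, and the total contribution of these $f$ is tame, as for $t^5-\gamma$, with fourth powers in place of fifth powers.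

If $e_1=\mu\ne0$, put $v=e_3/\mu^3$ and $\omega=e_4/\mu^4$, so that $f=\mu^4f_{a,b}(t/\mu)$ with
\[
f_{a,b}=t^4-t^3+t^2-vt+\omega,\qquad a=v-1,\quad b=v-\omega .
\]
The coordinates $a,b$ are chosen because
\[
(1+u)(1-u+u^2-vu^3+\omega u^4)=1-au^3-bu^4-cu^5,\qquad c=-\omega=b-a-1 .
\]
Since $f^*(u)=f_{a,b}^*(\mu u)$, the coefficient $c_{12}$ for $f$ is $\mu^9$ times that for $f_{a,b}$, so by \eqref{eq:89}
\begin{align*}
\mu^{-9}c_{12}&=[u^9]\frac{1+u}{1-au^3-bu^4-cu^5}=(a^3+2bc)+(b^2+2ac)\\
&=a^3-2a^2-2a+3b^2-2b .
\end{align*}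
Also $e_4\ne0$ means $\omega=a+1-b\ne0$. Hence these $f$ correspond bijectively to pairs $(\mu,(a,b))$ with $\mu\in\mathbb F_p^*$ and $(a,b)\in\mathcal E^\circ$, where
\[
\mathcal E:\ 3b^2-2b+a^3-2a^2-2a=0,\qquad\mathcal E^\circ=\{(a,b)\in\mathcal E(\mathbb F_p):b\ne a+1\},
\]
and $w(f)=w(f_{a,b})$. Combining this with \eqref{eq:count} and \eqref{eq:B2two}, where $B_2$ enters with coefficient $-p$, we obtain
\begin{equation}\label{eq:B2}
B_A(p)=Q_p-p(p-1)\,\Sigma_p,\qquad\Sigma_p=\sum_{(a,b)\in\mathcal E^\circ}w(f_{a,b}),\qquad Q_p\ \text{tame}.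
\end{equation}

With $X=-3a$ and $Y=3(3b-1)$, multiplication of the equation of $\mathcal E$ by $27$ gives
\[
E:\ Y^2=X^3+6X^2-18X+9 .
\]
The cubic has discriminant $11664+23328-7776-2187-17496=7533=3^5\cdot31$. So $E$ is an elliptic curve over $\mathbb Q$ with good reduction outside $\{2,3,31\}$. Let $a_p=p+1-\#E(\mathbb F_p)$. On $\mathcal E$ the condition $b=a+1$ reads $a^3+a^2+2a+1=0$, which holds at $m_p\le3$ points of $\mathcal E(\mathbb F_p)$. Omitting the point at infinity,
\begin{equation}\label{eq:Ecirc}
\#\mathcal E^\circ=p-a_p-m_p .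
\end{equation}

\subsection{The size of \texorpdfstring{$\Sigma_p$}{Sigma p}}

The weights $w(f_{a,b})$ vary along the curve, and we must make sure that this variation does not obscure $a_p$. In the rest of the paper implied constants in estimates for $\Sigma_p$ and the related counts are absolute. Let $n_1(f)$ be the number of distinct roots of $f$ in $\mathbb F_p$. By \eqref{eq:w}, $w(f_{a,b})=p^4-n_1(f_{a,b})p^3+O(p^2)$. Up to $O(1)$, the sum $\sum_{\mathcal E^\circ}n_1(f_{a,b})$ is the number of $(a,b,x)\in\mathbb F_p^3$ with $(a,b)\in\mathcal E$ and $f_{a,b}(x)=0$. The latter equation can be solved for $b$: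
\[
b=x^4-x^3+x^2-(a+1)x+(a+1).
\]
So we are counting the points of the plane curve $H(a,x)=0$ obtained by inserting this in the equation of $\mathcal E$. The polynomial $H$ has degree at most $8$, and it is nonzero since it is monic of degree $3$ in $a$. Factor $H$ over $\mathbb F_p$. An absolutely irreducible factor has $p+O(\sqrt p)$ points in the plane by the theorem of Lang and Weil \cite{LW}. An irreducible factor that is not absolutely irreducible has at least two distinct conjugate components over $\overline{\mathbb F}_p$, and a point over $\mathbb F_p$ on one of them lies on all of them, so by B\'ezout's theorem there are $O(1)$ such points; also two factors that are not proportional have $O(1)$ common zeros. So the number of points is $\nu_pp+O(\sqrt p)$, where $\nu_p$ is the number of distinct absolutely irreducible factors, $0\le\nu_p\le8$. With \eqref{eq:Ecirc} we get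
\begin{equation}\label{eq:asym}
\Sigma_p=p^5-a_pp^4-(m_p+\nu_p)p^4+O(p^{7/2}).
\end{equation}

\subsection{Conclusion}

Suppose that $R_1,\dots,R_s\in\mathbb C(t)$ are as excluded in Theorem~\ref{thm:two}. By \eqref{eq:padding},
\[
P(s_{\lambda'}\mapsto0)=1-\Bigl(1-\frac{B_A(p)}{p^{24}}\Bigr)\prod_{i=1}^7(1-p^{-i}).
\]
Solving for $B_A(p)$ and then using \eqref{eq:B2}, we see that for all but finitely many $p$ the number $\Sigma_p$ is the value at $p$ of a member of a fixed finite set of rational functions. As $m_p+\nu_p$ takes finitely many values, \eqref{eq:asym} yields a finite set $\mathcal G\subset\mathbb C(t)$ such that for all but finitely many $p$ there is a $G\in\mathcal G$ with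
\[
a_p=G(p)+O(p^{-1/2}).
\]
Choose one such $G$ for each of these $p$, and consider a nonzero $G$ chosen for infinitely many $p$. By Hasse's bound $|a_p|\le2\sqrt p$, the degree of $G$ (numerator minus denominator) is at most $\frac12$, hence at most $0$, and $G(p)$ tends to a finite limit $\ell_G$ as $p\to\infty$; for $G=0$ put $\ell_G=0$. As $a_p$ is an integer, $a_p=\ell_G$ for all sufficiently large $p$ for which $G$ is chosen. Since $\mathcal G$ is finite, only finitely many primes $p>31$ are not covered by this, and so $a_p$ takes only finitely many values over the primes $p>31$. The following lemma shows that this is impossible and finishes the proof of Theorem~\ref{thm:two}.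

\begin{lemma}\label{lem:infinite}
For the elliptic curve $E$ over $\mathbb Q$ above, the set $\{a_p:p>31\}$ is infinite.
\end{lemma}

\begin{proof}
Let $\rho:\operatorname{Gal}(\overline{\mathbb Q}/\mathbb Q)\to GL(T_2E)\cong GL_2(\mathbb Z_2)$ be the representation on the $2$-adic Tate module. We use the following standard facts: $\rho$ is continuous and unramified outside $\{2,3,31\}$, $\operatorname{tr}\rho(\mathrm{Frob}_p)=a_p$ for all other $p$, and $\det\rho$ is the $2$-adic cyclotomic character. By Chebotarev's theorem the images of the Frobenius elements of the primes $p>31$ are dense in the image of $\rho$. If the $a_p$ took finitely many values, then $\operatorname{tr}\rho$ would take only these values, and, being continuous, it would be locally constant. So there would be an open subgroup $H$ on which $\operatorname{tr}\rho=\operatorname{tr}\rho(1)=2$. For $h\in H$ the identity $2\det M=(\operatorname{tr}M)^2-\operatorname{tr}(M^2)$ for $2\times 2$ matrices would give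
\[
\det\rho(h)=\tfrac12\bigl((\operatorname{tr}\rho(h))^2-\operatorname{tr}\rho(h^2)\bigr)=\tfrac12(4-2)=1 .
\]
So the cyclotomic character would be trivial on the finite-index subgroup $H$, and its image would be finite. But its image $\mathbb Z_2^*$ is infinite, a contradiction.
\end{proof}

\begin{thebibliography}{9}
\bibitem{JT} \emph{Jacobi-Trudi Determinants Over Finite Fields}, \url{http://www.math.umn.edu/%7Ereiner/REU/REU2016notes/problem-3-presentation.pdf}.
\bibitem{LW} S.~Lang, A.~Weil, \emph{Number of points of varieties in finite fields}, Amer.\ J.\ Math.\ \textbf{76} (1954).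
\end{thebibliography}

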